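# Strings that begin with a square, on a two-way pushdown automaton

## 1. Whole squares: the right endmarker does the work

Fix a finite alphabet $\Sigma$ with at least two symbols. The machine of this lecture is the **2DPDA**, the two-way deterministic pushdown automaton. Its input $s=s[1]s[2]\cdots s[n]$ sits on a read-only tape, with $s[j]$ on cell $j$, a left endmarker on cell $0$ and a right endmarker on cell $n+1$. There is one head, which moves left, moves right, or stays. There is one stack with a bottom marker, of which only the top symbol is visible. The control is finite and deterministic, and the machine accepts by entering an accepting state. We let the machine do several pushes, pops or moves in "one step"; extra control states simulate this.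

So the unbounded memory of the machine consists of two things: the position of the head, which is one number between $0$ and $n+1$, and the stack, which can be read only by destroying it.

Start with an easy question: is the *whole* input a square?

**Proposition 1.** The set $\{xx : x\in\Sigma^+\}$ is recognized by a 2DPDA.

**Proof.** Walk over the input and reject if $n=0$ or $n$ is odd. Otherwise go to cell $n$ and walk left to cell $0$, pushing $s[n],s[n-1],\dots,s[1]$. Read from the top, the stack is now $s[1..n]$. Next repeat: move right two cells and pop one letter, until the head is on cell $n$. The machine knows when this happens, because the next cell carries the right endmarker. It has made $n/2$ rounds, so the stack is now $s[n/2+1..n]$. Move the head to cell $1$ and compare: as long as the top is a letter equal to the scanned symbol, pop it and move right. Accept exactly if the stack runs empty, that is, if $s[n/2+1..n]=s[1..n/2]$. $\square$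

Now allow a tail: we want to know whether $s=xxy$ with $x$ nonempty and $y$ arbitrary. What changes? The proof used the right endmarker twice, to start at the end of the second $x$ and to stop the count at the right moment. With a tail, the end of the second $x$ is an ordinary cell with nothing written on it to distinguish it.

## 2. Prefixsquares, and a number that is needed twice

**Definition.** A string $s\in\Sigma^*$ is a **prefixsquare** if $s=xxy$ for some $x\in\Sigma^+$ and $y\in\Sigma^*$.

It is known that a RAM can decide in linear time whether $s$ is a prefixsquare. The question is whether a 2DPDA can recognize this set. The answer is yes.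

**Theorem 1.** The set $\{xxy: x\in\Sigma^+,\ y\in\Sigma^*\}$ is recognized by a 2DPDA that halts on every input in $O(n^2)$ steps.

We phrase everything in terms of periods.

**Definition.** For $q\ge1$ and $0\le h\le n$, the string $s[1..h]$ **has period** $q$ if $s[j]=s[j+q]$ whenever $1\le j$ and $j+q\le h$. A number $q\ge1$ is **good** (for $s$) if $2q\le n$ and $s[1..2q]$ has period $q$.

For $q\le h$, having period $q$ means $s[q+1..h]=s[1..h-q]$: the string agrees with itself shifted by $q$. If $s[1..h]$ has period $q$, so does each shorter prefix. Taking $h=2q$, the number $q$ is good iff $s[1..q]=s[q+1..2q]$, so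
$$s \text{ is a prefixsquare} \iff \text{some } q \text{ is good.}\tag{1}$$

The first cases by hand: for $n\le 1$ no $q$ is good. For $n=2,3$ only $q=1$ can be good, and it is good iff $s[1]=s[2]$. For $n=4,5$ we need $s[1]=s[2]$ or $s[1]s[2]=s[3]s[4]$; among the strings of length $4$ over $\{a,b\}$ that start with $a$, exactly $abaa$, $abba$, $abbb$ are not prefixsquares. More generally, whether some $q\le K$ is good, for a fixed constant $K$, depends only on the first $2K$ symbols and can be tested in the finite control. The problem is about unbounded $q$.

The natural attempt is to loop over $q=1,2,3,\dots$ and run the machine of Proposition 1 on $s[1..2q]$. Place the head on cell $2q$ and push $s[2q],\dots,s[1]$. The head is now on cell $0$, and we must pop exactly $q$ letters. In Proposition 1 the head measured this by walking two cells per pop until it met the endmarker. Now it should stop at cell $2q$, and cell $2q$ is not marked. The number $2q$ is still present as the height of the stack, but reading the height empties the stack.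

We might prepare for this by saving $q$ first: with the head on cell $q$, walk left to cell $0$ and push one counter per step. Now $q$ is on the stack, but the head is on cell $0$. To bring the head back to $q$ we pop the counters, and then the copy is gone. This is the exact point where the attempt stops: the procedure needs $q$ twice, in the head and on the stack, and the walk only *transfers* it from one to the other.

Two observations get past this point. First, the machine can find some places without having stored them, because the string itself reveals them: the least period of $s[1..h]$ can be found by matching $s$ against itself. Second, some head positions can be *recognized* when the head stands on them, for example the powers of two, by repeated halving. Such a number can be copied: walk toward it from its successor, push along the way, and stop when it is recognized. A lemma on periods will show that it is enough to copy numbers of this kind.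

## 3. Scaling a head position, and matching a prefix against itself

For $1\le h\le n$ the string $s[1..h]$ has period $h$ (the condition is empty). Let
$$\pi(h)=\text{the least period of } s[1..h],\qquad b(h)=h-\pi(h)\in[0,h-1].$$
For $s=abaab$ we get $\pi(5)=3$, since $s[4..5]=ab=s[1..2]$ while shifts $1$ and $2$ fail; so $b(5)=2$.

A **subroutine** starts with the head on a cell $h$ and some stack content $\gamma$. It first pushes a fresh delimiter, works only above it, removes it at the end, and finishes with stack $\gamma$, the head on a new cell $f(h)$, and finitely much information in the control. Subroutines may call each other; the nesting depth will be bounded, so return addresses fit in the control.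

**Routine SCALE$(u/v)$.** *Purpose: multiply the head position by a constant.* Here $u,v\ge1$ are constants, $h\ge1$ and $v\mid h$. The routine moves the head from $h$ to $uh/v$, or reports overflow if $uh/v>n$.

Walk left to cell $0$ and push one counter per step, $h$ counters in all. Then repeatedly pop $v$ counters and move right $u$ cells, one cell at a time. If a move would land on cell $n+1$, record overflow, stop moving, and just pop the remaining counters. Without overflow the head ends on $u\cdot h/v$. Overflow is recorded iff $uh/v>n$, since the head visits each cell up to its target in turn. The cost is $O(h)$.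

In the same way we find $h$ modulo a constant, or test $h\le K$ for a constant $K$, and return to $h$: push $h$ counters on the way to cell $0$, then pop them all moving right, one cell per counter, while counting in the control modulo the constant, or up to $K+1$.

**Routine BORDER.** *Purpose: compute $h\mapsto b(h)$ for $1\le h\le n$ from the head position alone.*

Push a delimiter $\#$. Starting on cell $h$, walk left pushing $s[h],s[h-1],\dots,s[2]$, and end with the head on cell $1$; cell $1$ is recognized because its left neighbor is the endmarker. Now carry out attempts $i=1,2,\dots$, with this invariant at the start of attempt $i$: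

> the head is on cell $1$, and the stack above $\#$, read from the top, is $s[i+1..h]$.

It holds for $i=1$. Attempt $i$ runs as follows. While the top is a letter equal to the scanned symbol, pop it and move right. There are two ways for this to end.

*The top is $\#$.* Then all $h-i$ letters matched, so $s[i+1..h]=s[1..h-i]$, and the head is on cell $h-i+1$. Pop $\#$, move left one cell, and return with the head on $h-i$.

*A letter on top differs from the scanned symbol.* Suppose $z$ letters matched, $z<h-i$; the head is on cell $z+1\le n$. The popped letters were $s[i+1..i+z]$, and because they matched they equal $s[1..z]$. So they are still available on the tape, just to the left of the head. Walk left to cell $0$, pushing $s[z],s[z-1],\dots,s[1]$ on the way. This restores the stack to $s[i+1..h]$. Move to cell $1$ and pop one letter, which is possible because $h-i>0$. The stack is $s[i+2..h]$, and the invariant for attempt $i+1$ holds.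

Attempt $i$ succeeds iff $i$ is a period of $s[1..h]$. Attempt $h$ succeeds with an empty comparison, and the first successful $i$ is $\pi(h)$. So the routine returns $h-\pi(h)=b(h)$. There are at most $h$ attempts of cost $O(h)$ each, so the cost is $O(h^2)$.

Try it on $s[1..5]=abaab$. The stack starts as $baab$. Attempt 1: $b$ against $s[1]=a$ fails with $z=0$; pop, leaving $aab$. Attempt 2: $a$ matches, then $a$ against $s[2]=b$ fails with $z=1$; push back $s[1]=a$, giving $aab$; pop, leaving $ab$. Attempt 3: $a$ and $b$ match, the top is $\#$, and the head is on cell $3$. Move left to cell $2=b(5)$.

BORDER alone is not enough. It ends on $b(h)$ and has lost $h$, so it does not even yield $\pi(h)=h-b(h)$. We must be able to keep a copy of $h$.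

## 4. Grid positions can be copied

Let
$$S=\{m2^t : m\in\{2,3\},\ t\ge0\}=\{2,3,4,6,8,12,16,24,\dots\}.$$
Each $M\in S$ is $m2^t$ for exactly one pair $(m,t)$ with $m\in\{2,3\}$; call $m$ the **type** of $M$. For $M=m2^t$ the next larger element of $S$ is
$$M^+=(m+1)2^t,\qquad M^+-M=2^t=\frac{M}{m}\le \frac M2,\qquad M^+\le\tfrac32M.\tag{2}$$
Indeed $2\cdot2^t$ is followed by $3\cdot 2^t$, and $3\cdot2^t$ by $4\cdot 2^t=2\cdot2^{t+1}$.

**Routine GRID.** *Purpose: decide whether the head position $h\ge1$ is in $S$, find the type, and return to $h$.* Write $h'$ for the current position. While $h'$ is even and $h'\ge4$, push a symbol $D$ and apply SCALE$(1/2)$, which works above the $D$'s. On stopping, answer "in $S$, type $h'$" if $h'\in\{2,3\}$, and "not in $S$" otherwise. Then pop the $D$'s one by one, and apply SCALE$(2)$ for each; this returns the head to exactly $h$, without overflow because all positions are at most $h$.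

The answer is correct. An element $m2^t\ge4$ of $S$ has $t\ge1$; so for $h\ge4$ we have $h\in S$ iff $h$ is even and $h/2\in S$, and halving does not change the type. Also $1\notin S$, and $2,3\in S$ with types $2,3$. For example $12\to6\to3$ gives type $3$, while $10\to5$ stops at an odd number above $3$, so $10\notin S$. The positions form a geometric sequence and each costs time proportional to its size, so the cost is $O(h)$.

**Routine PUSH$(c)$.** *Purpose: put a multiple of $2^t$ on the stack and still have the head on $M=m2^t$.* Precondition: the head is on $M\in S$, the type $m$ is in the control, and $M^+\le n$; $c$ is a constant chosen by the control. Effect: a block delimiter and then exactly $c2^t$ counters are pushed, and the head is back on $M$. (So PUSH is meant to change the stack.)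

Push the block delimiter and apply SCALE$((m+1)/m)$, which moves the head to $M^+$. Now repeat: move left one cell, push $c$ counters, run GRID; stop when the head is on an element of $S$. Since $M$ is the predecessor of $M^+$ in $S$, this stops exactly at $M$, after $M^+-M=2^t$ rounds. The block has $c2^t$ counters.

In particular PUSH$(m)$, PUSH$(m+1)$, PUSH$(2m)$ push blocks of $M$, $M^+$, $2M$ counters. For $M=6=3\cdot2$ the head goes to $8$ and walks $8\to7\to6$, two rounds, and pushes $6$, $8$ or $12$ counters for $c=3,4,6$. At positions of order $M$ there are at most $M$ rounds of cost $O(M)$, so PUSH costs $O(M^2)$.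

This is what the attempt in Section 2 could not do: $M$ is on the stack and in the head at the same time.

**Routine PERIOD.** *Purpose: the map $M\mapsto p=\pi(2M)$ for grid positions.* Precondition: the head is on $M\in S$, the type is known, and $2M\le n$; by (2), $M^+\le\frac32M\le n$.

Run PUSH$(2m)$, which gives a block of $2M$ counters with the head on $M$. Apply SCALE$(2)$; the head is on $2M$. Apply BORDER; the head is on $z=b(2M)<2M$. Walk left to cell $0$ and pop one counter per step, so $2M-z$ counters remain. Pop these, moving right one cell for each, and pop the block delimiter. The head is on $2M-z=\pi(2M)=p\le 2M\le n$, and the stack is as before. The cost is $O(M^2)$.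

## 5. At most one candidate between consecutive grid points

We can now handle grid positions, but a good $q$ need not be one. The next lemma says that between two consecutive grid points only one number can be the first good number, and PERIOD computes it.

**Lemma 1.** Let $M\in S$, $2M\le n$, suppose that no $q<M$ is good, and let $p=\pi(2M)$. Then:

1. $M\le p\le 2M$.
2. If $i$ is good and $M\le i<M^+$, then $i=p$.
3. If $p$ is good, then $b(2p)\ge p$. If $2p\le n$ and $b(2p)\ge p$, then $s$ is a prefixsquare.

**Proof of 1.** *A short least period would itself give a square.* We have $p\le2M$ since $\pi(h)\le h$. If $p<M$, then $2p\le2M\le n$, and $s[1..2p]$ has period $p$ as a prefix of $s[1..2M]$. So $p<M$ is good, a contradiction.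

**Proof of 2.** *If two periods lie close together, their difference is a period of a shorter prefix; we make it so small that it is good.* Let $i$ be good with $M\le i<M^+$. Since $2i\ge2M$, the prefix $s[1..2M]$ of $s[1..2i]$ has period $i$, so $p\le i$. Suppose $p<i$ and put $d=i-p$. By part 1 and (2),
$$1\le d< M^+-M\le \tfrac M2 .$$

We claim that $s[1..2M-p]$ has period $d$. Let $1\le j$ and $j+d\le2M-p$. Then $j+d+p=j+i\le2M$. The period $p$ of $s[1..2M]$ gives $s[j+d]=s[j+d+p]=s[j+i]$, and its period $i$ gives $s[j+i]=s[j]$.

Next we check that this prefix is long enough to contain $2d$ symbols. Since $i<M^+\le\frac32M$ and $p\ge M$,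
$$2d+p=2i-p<3M-M=2M .$$
So $2d\le2M-p\le n$ and $s[1..2d]$ has period $d$. Thus $d$ is good, and $d<M$, a contradiction. Hence $i=p$.

**Proof of 3.** *This turns goodness of $p$ into an inequality that BORDER can test.* If $p$ is good, then $2p\le n$ and $s[1..2p]$ has period $p$, so $\pi(2p)\le p$ and $b(2p)=2p-\pi(2p)\ge p$. Conversely, let $2p\le n$ and $b(2p)\ge p$. Then $q=\pi(2p)\le p$, so $2q\le2p\le n$, and $s[1..2q]$ has period $q$ as a prefix of $s[1..2p]$. So $q$ is good, and $s$ is a prefixsquare by (1). $\square$

Why the points $3\cdot2^t$, and not only powers of two? Part 2 used $i<\frac32M$. Let
$$s=abaaaab\,abaaaab,\qquad n=14 .$$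
The number $7$ is good. It is the least good number: $q=1$ fails since $s[2]=b$; for $q=2,3,4$ the strings $s[q+1..2q]$ are $aa$, $aaa$, $aaba$ instead of $ab$, $aba$, $abaa$; for $q=5$ we have $ababa\neq abaaa$; for $q=6$ we have $s[7]=b\ne s[1]$. Take $M=4$. The prefix $s[1..8]=abaaaaba$ has $\pi(8)=5$: shift $5$ matches $aba$ with $aba$, shift $1$ fails at $s[2]\neq s[1]$, shift $2$ at $s[4]\ne s[2]$, shift $3$ at $s[5]\neq s[2]$, shift $4$ at $s[6]\ne s[2]$. So in the interval $[4,8)$ the least good number is $7$, while $\pi(2\cdot4)=5$. With the grid point $6$ we look at $[6,8)$ and $s[1..12]=abaaaababaaa$. Here shifts $1$ to $4$ still fail, shift $5$ fails at $s[9]=b\ne s[4]$, shift $6$ fails at $s[7]=b\neq s[1]$, and shift $7$ matches $abaaa$ with $abaaa$. So $\pi(12)=7$, as the lemma requires.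

## 6. One stage of the machine per grid point

One difficulty remains. The candidate $p$ is not a grid position, and to test $b(2p)\ge p$ we need $p$ twice, once in the head to reach $2p$ and once on the stack for the comparison. The way out is to write $p=M+(p-M)$. The summand $M$ is copied by PUSH, and $p-M$ is counted while the head walks down from $p$ until it recognizes $M$. Then the head is on $M$, and PERIOD recomputes $p$.

**Start.** If $n<2$, reject. If $s[1]=s[2]$, accept. Otherwise put the head on cell $2$ and run Stage$(2)$ with empty stack.

**Stage$(M)$.** The invariant at its start is: the head is on $M\in S$, the stack is empty, and no $q<M$ is good.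

**Step (a).** *Stop if no number $\ge M$ can be good.* Compute the type $m$ with GRID. Apply SCALE$(2)$. On overflow, that is, if $2M>n$, reject. Otherwise return to $M$ by SCALE$(1/2)$. From now on $2M\le n$ and $M^+\le n$, so PUSH and PERIOD may be used.

**Step (b).** *Decide whether the candidate lies below $M^+$.* Run PUSH$(m)$, which gives block $A$ of $M$ counters; PUSH$(m+1)$, which gives a block of $M^+$ counters; and PERIOD. The head is on $p=\pi(2M)$. Pop the $M^+$-block; for each counter try to move left one cell, and set a flag if a move from cell $0$ is attempted. The flag is set iff $p<M^+$. Move the head to cell $0$ and pop block $A$, moving right one cell per counter. The head is on $M$ and the stack is empty. If the flag is not set, go to (d).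

**Step (c).** *Test the candidate; here $M\le p<M^+$.* Run PUSH$(m)$ twice, which gives blocks $A$ and $B$ of $M$ counters each. Run PERIOD; the head is on $p$. Push a delimiter for a block $C$. While the head is not on an element of $S$, as tested by GRID, push a counter and move left. The largest element of $S$ that is at most $p$ is $M$, so the head stops on $M$ and block $C$ holds $p-M$ counters (none if $p=M$). Run PERIOD again; the head is on $p$, and blocks $C$ and $B$ together hold $(p-M)+M=p$ counters.

Apply SCALE$(2)$. If it reports overflow, that is, if $2p>n$, the candidate *fails*. Otherwise the head is on $2p$; apply BORDER, which moves it to $w=b(2p)$. Pop all counters of $C$ and then all of $B$, moving left one cell per counter. If a move from cell $0$ is attempted, then $w<p$ and the candidate *fails*. If not, then $w\ge p$: accept.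

On failure, pop what is left of $C$ and $B$, move the head to cell $0$, and pop block $A$, moving right once per counter. The head is on $M$ and the stack is empty. Go to (d).

**Step (d).** *Move on.* Apply SCALE$((m+1)/m)$, which takes $M$ to $M^+\le n$, and run Stage$(M^+)$.

Here is a run on $s=abbababbab$, $n=10$. At the start $a\neq b$. In Stage$(2)$ the prefix is $abba$ with $p=3=M^+$, so the flag is not set. In Stage$(3)$ the prefix is $abbaba$ with $p=5\ge M^+=4$; the flag is not set. In Stage$(4)$ the prefix is $abbababb$ with $p=5$ and $M^+=6$, so $5$ is a candidate. Block $C$ gets one counter. Since $2p=10\le n$ and $b(10)=10-5=5\ge5$, the machine accepts; indeed $s=(abbab)^2$. Change the last letter: for $abbababbaa$ the first stages are the same, since they look only at $s[1..8]$, but now shift $5$ fails at $s[10]$ and $\pi(10)=9$, so $b(10)=1<5$ and the candidate fails. Stage$(6)$ finds $12>10$ and rejects.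

## 7. Proof of Theorem 1

**Soundness.** *Every accepted string is a prefixsquare.* The machine accepts only if $s[1]=s[2]$, or in step (c) with $2p\le n$ and $b(2p)\ge p$. In the first case $1$ is good. In the second case Lemma 1, part 3, applies.

**The invariant.** *If Stage$(M)$ reaches (d), then no $q<M^+$ is good.* Initially $M=2$, and $1$ is not good because $s[1]\ne s[2]$. Assume the invariant for Stage$(M)$, and suppose (d) is reached; then $2M\le n$ and Lemma 1 applies. By part 1, $p\ge M$; so whenever (c) is entered, $M\le p<M^+$ holds and the descent there ends on $M$, as claimed. By part 2, the only number in $[M,M^+)$ that can be good is $p$. If the flag was not set, then $p\ge M^+$, so no number in $[M,M^+)$ is good. If the candidate failed, then $2p>n$ or $b(2p)<p$, and $p$ is not good: in the first case by definition, in the second by part 3. So no number in $[M,M^+)$ is good, and together with the invariant no $q<M^+$ is good. Head and stack at the start of Stage$(M^+)$ are as required.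

**Termination and completeness.** *The machine halts, and it rejects only strings that are not prefixsquares.* From stage to stage $M$ strictly increases, and the machine rejects at the latest when $2M>n$; each stage is finite, so it halts. If it rejects in (a), no $q<M$ is good by the invariant, and no $q\ge M$ is good since $2q\geq 2M>n$. If it rejects at the start, $n<2$ and nothing is good. By (1), $s$ is not a prefixsquare.

**Time.** *Each stage costs $O(M^2)$, and the sum is geometric.* All positions in Stage$(M)$ are $O(M)$, because $p\le2M$ and $2p\le4M$. SCALE and GRID cost $O(M)$, BORDER costs $O(M^2)$, and PUSH costs $O(M)$ rounds of $O(M)$. The descent in (c) has fewer than $M$ rounds, each with one GRID of cost $O(M)$. The stack holds $O(M)$ symbols. So a stage costs $O(M^2)$. A stage is started only for $M\in S$ with $M\le n$, and $S$ has two elements for each $t$, with values $2\cdot2^t$ and $3\cdot2^t$. Hence the total is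
$$O\Big(\sum_{M\in S,\,M\le n}M^2\Big)+O(n)=O(n^2).$$
This proves Theorem 1. $\blacksquare$

## 8. Rational exponents

A square is a prefix whose length is twice a period. Replace $2$ by a real number $\alpha>1$, and put
$$N(q)=\lceil\alpha q\rceil\ \ \text{(weak version)}\qquad\text{or}\qquad N(q)=\lfloor\alpha q\rfloor+1\ \ \text{(strict version)}.$$

**Definition.** A number $q\ge1$ is **$\alpha$-good** for $s$ if $N(q)\le n$ and $s[1..N(q)]$ has period $q$. Let $P_\alpha$ (weak version), respectively $P_{\alpha^+}$ (strict version), be the set of $s\in\Sigma^*$ that have an $\alpha$-good $q$.

An integer $\ell$ satisfies $\ell\ge\alpha q$ iff $\ell\ge\lceil\alpha q\rceil$, and $\ell>\alpha q$ iff $\ell\ge\lfloor\alpha q\rfloor+1$. Periods are inherited by prefixes. So $s\in P_\alpha$ iff $s$ has a prefix $u$ with a period $q$ such that $|u|\ge\alpha q$, and $s\in P_{\alpha^+}$ iff the same holds with $|u|>\alpha q$. For an integer $k\ge2$, a string of length $kq$ has period $q$ iff it is $x^k$ with $|x|=q$; so $P_k=\{x^ky:x\in\Sigma^+,\,y\in\Sigma^*\}$. The strict set $P_{2^+}$ asks for a prefix of length $2q+1$ with period $q$, that is, for an overlap as a prefix. As a small example, $abbab$ is in $P_{3/2}$: for $q=1,2$ we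 have $N(q)=2,3$, and $ab$, $abb$ do not have periods $1$, $2$, but $N(3)=5$ and $abbab$ has period $3$. The least $\frac32$-good number is $3$.

**Theorem 2.**

(i) For every rational $\alpha>1$, both $P_\alpha$ and $P_{\alpha^+}$ are recognized by 2DPDAs that halt on all inputs in $O(n^2)$ steps and that, on accepted inputs, can halt with the head on cell $q_{\min}$, the least $\alpha$-good number. Consequently the complements and the reversed (suffix) versions are 2DPDA languages as well.

(ii) Conversely, for all but countably many real $\alpha>1$, $P_\alpha$ is not a 2DPDA language; the same holds for $P_{\alpha^+}$.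

This section proves (i). Let $\alpha=a/c$ with integers $a>c\ge1$.

**Step 1: a finer grid.** *When $\alpha$ is close to $1$, candidates are controlled only in shorter intervals, so the grid must be denser.* Fix an integer $r\ge2$ with
$$r\ge\frac{\alpha}{\alpha-1},\qquad\text{equivalently}\qquad \frac1r\le1-\frac1\alpha,\qquad\text{equivalently}\qquad 1+\frac\alpha r\le\alpha .\tag{3}$$
Let $S=\{m2^t:\ r\le m<2r,\ t\ge0\}$. For each $t$ the numbers $m2^t$ lie in $[r2^t,2r2^t)$, and these intervals are disjoint, so the representation $M=m2^t$ is unique; again $m$ is the type. The successor of $M$ in $S$ is $M^+=(m+1)2^t$, which for $m+1=2r$ is $r2^{t+1}$. So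
$$M^+-M=2^t=\frac Mm\le\frac Mr .\tag{4}$$
For $\alpha=2$ we may take $r=2$ and get the old grid. For $\alpha=\frac32$ we may take $r=3$ and get $S=\{3,4,5,6,8,10,12,16,20,\dots\}$.

In both versions $N$ is nondecreasing, $N(q)\ge\alpha q>q$, and, by (4), (3) and $\alpha+\frac1\alpha\ge2$,
$$M^+\le\Big(1+\frac1r\Big)M\le\Big(2-\frac1\alpha\Big)M\le\alpha M\le N(M).\tag{5}$$

**Step 2: the lemma on candidates.** *This plays the role of Lemma 1, and also shows that the accepted candidate is the least good number.*

**Lemma 2.** Let $M\in S$, $N(M)\le n$, suppose that no $q<M$ is $\alpha$-good, and let $p=\pi(N(M))$. Then: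

1. $p\ge M$.
2. If $i$ is $\alpha$-good and $M\le i<M^+$, then $i=p$.
3. $p$ is $\alpha$-good iff $N(p)\le n$ and $b(N(p))\ge N(p)-p$. If so, $p$ is the least $\alpha$-good number.

**Proof of 1.** If $p<M$, then $N(p)\le N(M)\le n$, and $s[1..N(p)]$ has period $p$ as a prefix of $s[1..N(M)]$. So $p<M$ is $\alpha$-good, a contradiction.

**Proof of 2.** Since $N(i)\ge N(M)$, the prefix $s[1..N(M)]$ of $s[1..N(i)]$ has period $i$, so $p\le i$. (By (5), $i<M^+\le N(M)$, so this is a shift inside the prefix.) Suppose $p<i$ and put $d=i-p$. By part 1 and (4), $1\le d<M^+-M\le M/r<M$. For $1\le j$ with $j+d\le N(M)-p$ we have $j+d+p=j+i\le N(M)$, so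
$$s[j+d]=s[j+d+p]=s[j+i]=s[j],$$
by the periods $p$ and $i$ of $s[1..N(M)]$. Hence $s[1..N(M)-p]$ has period $d$. We must show $N(d)\le N(M)-p$. Using $i\le(1+\frac1r)M$, $p\ge M$ and (3),
$$\alpha d+p=\alpha i-(\alpha-1)p\le\alpha\Big(1+\frac1r\Big)M-(\alpha-1)M=\Big(1+\frac\alpha r\Big)M\le\alpha M.$$
Since $p$ is an integer, $N(d)+p$ equals $\lceil\alpha d+p\rceil$ in the weak version and $\lfloor\alpha d+p\rfloor+1$ in the strict version; in both cases it is at most $N(M)$. So $N(d)\le N(M)-p\le n$, and $s[1..N(d)]$ has period $d$. Thus $d<M$ is $\alpha$-good, a contradiction. Hence $i=p$.

**Proof of 3.** If $p$ is $\alpha$-good, then $N(p)\le n$ and $\pi(N(p))\le p$, that is, $b(N(p))\ge N(p)-p$. Conversely, let $N(p)\le n$ and $b(N(p))\ge N(p)-p$, and put $q=\pi(N(p))$, so $q\le p$. Then $N(q)\le N(p)\le n$, and $s[1..N(q)]$ has period $q$, so $q$ is $\alpha$-good. Since $p\ge M$ we have $N(M)\le N(p)$, so $q$ is also a period of $s[1..N(M)]$, and $q\ge p$ by the choice of $p$. So $q=p$, and $p$ is $\alpha$-good.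

Finally let $p$ be $\alpha$-good, and suppose some $q<p$ is $\alpha$-good. By hypothesis $q\ge M$, so $N(q)\ge N(M)$ and $q$ is a period of $s[1..N(M)]$ smaller than $p=\pi(N(M))$, which is impossible. $\square$

**Step 3: the routines for the new grid.** SCALE and BORDER are unchanged. The others are adapted as follows.

*GRID.* While $h'$ is even and $h'\ge2r$, push $D$ and halve. On stopping, answer "in $S$, type $h'$" iff $r\le h'<2r$; then return to $h$ by doubling once per $D$. This is correct: an element $m2^t\ge2r$ of $S$ has $t\ge1$ because $m<2r$, so for $h\ge2r$ we have $h\in S$ iff $h$ is even and $h/2\in S$, with the same type. If $r\le h<2r$, then $h\in S$ with type $h$; if $h<r$, then $h\notin S$, and the loop is not entered. The cost is $O(h)$ as before.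

*PUSH$(c')$*, for a constant $c'$, is unchanged: from $M^+$ down to $M$ there are $2^t$ rounds, and $c'2^t$ counters are pushed. PUSH$(m)$ and PUSH$(m+1)$ give blocks of $M$ and $M^+$ counters. The precondition is $M^+\le n$.

*PUSHN* pushes a delimiter and $N(M)$ counters, and returns to $M$. It runs like PUSH, but chooses the numbers pushed so that after $j$ rounds the total is $\lceil amj/c\rceil$ in the weak version, or $\lfloor amj/c\rfloor$ in the strict version, with one more counter at the end. Replacing $j$ by $j+c$ adds the integer $am$ to the total, so the increment from round $j$ to round $j+1$ depends only on $j\bmod c$ (and on $m$), which the control keeps. After $2^t$ rounds the total is $\lceil\alpha M\rceil$, respectively $\lfloor\alpha M\rfloor+1$, that is, $N(M)$.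

*GROW* maps $h\mapsto N(h)$ or reports overflow if $N(h)>n$. Push $h$ counters walking left to cell $0$. Then pop them so that after $j$ pops the head has moved right $\lceil aj/c\rceil$ cells in all (strict: $\lfloor aj/c\rfloor$, and one more at the end). The increments again depend only on $j\bmod c$. Overflow is detected and handled as in SCALE.

*PERIOD* maps $M\mapsto p=\pi(N(M))$, under the preconditions $M^+\le n$ and $N(M)\le n$. Run PUSHN, then GROW, so that the head is on $N(M)$; then BORDER, so that it is on $z=b(N(M))<N(M)$. Walk to cell $0$ popping one counter per step, pop the remaining $N(M)-z$ counters moving right, and pop the delimiter. The head is on $N(M)-b(N(M))=p\le n$.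

**Step 4: the machine.** *It is the machine of Section 6 with $N$ in place of doubling.*

**Start.** Whether some $q<r$ is $\alpha$-good depends only on a prefix of constant length; read it into the control. If there is such a $q$, accept with the head on the least one. Otherwise, if $n<r$, reject. Otherwise put the head on cell $r\in S$ and run Stage$(r)$ with empty stack.

**Stage$(M)$.** Invariant: the head is on $M\in S$, the stack is empty, and no $q<M$ is $\alpha$-good.

**Step (a).** Compute the type $m$ with GRID. Apply SCALE$((m+1)/m)$; on overflow, that is, if $M^+>n$, reject. Otherwise return to $M$ by SCALE$(m/(m+1))$. Now $M^+\le n$ and PUSH may be used. Run PUSH$(m)$ to save $M$, and apply GROW; on overflow, that is, if $N(M)>n$, reject. Otherwise move the head to cell $0$ and pop the block moving right once per counter; the head is on $M$ and the stack is empty.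

**Step (b).** Run PUSH$(m)$ (block $A$), PUSH$(m+1)$ and PERIOD. The head is on $p$. Pop the $M^+$-block, trying to move left once per counter, and set a flag if a move from cell $0$ is attempted; so the flag is set iff $p<M^+$. Move to cell $0$ and pop block $A$ moving right; the head is on $M$ and the stack is empty. If the flag is not set, go to (d).

**Step (c).** Run PUSH$(m)$ twice (blocks $A$, $B$) and PERIOD; the head is on $p$ with $M\le p<M^+$. Push a delimiter for block $C$; while GRID says that the head is not on an element of $S$, push a counter and move left. The head stops on $M$, with $p-M$ counters in $C$. Run PERIOD; the head is on $p$. Apply GROW; if $N(p)>n$, the candidate fails. Otherwise apply BORDER; the head is on $w=b(N(p))$.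

Now $w$ must be compared with $N(p)-p$. Pop the $p$ counters of $C$ and $B$ so that after $j$ pops the total of left moves is $\lceil aj/c\rceil-j$ (strict: $\lfloor aj/c\rfloor-j$, and one more move at the end). The increments depend only on $j\bmod c$, and they are nonnegative: since $a/c>1$, each unit step in $j$ raises $\lceil aj/c\rceil$ and $\lfloor aj/c\rfloor$ by at least $1$. After $p$ pops the total is $N(p)-p$. If a move from cell $0$ is attempted, then $w<N(p)-p$ and the candidate fails.

If there is no such attempt, then $w\ge N(p)-p$. In this case move the head to cell $0$, pop block $A$ moving right, so that the head is on $M$, run PERIOD, and accept with the head on $p$. On failure, pop the rest of $C$ and $B$, move to cell $0$, pop block $A$ moving right, and go to (d) with the head on $M$ and the stack empty.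

**Step (d).** Apply SCALE$((m+1)/m)$, which takes $M$ to $M^+\le n$, and run Stage$(M^+)$.

**Step 5: correctness.** If the machine accepts at the start, the head is on the least $\alpha$-good number by construction. If it accepts in (c), then $N(p)\le n$ and $b(N(p))\ge N(p)-p$, so by Lemma 2, part 3, $p$ is the least $\alpha$-good number $q_{\min}$, and the head is on it.

*The invariant.* It holds for $M=r$ by the start test. Suppose Stage$(M)$ reaches (d); then $N(M)\le n$ and Lemma 2 applies. By part 1, $p\ge M$, so the descent in (c) ends on $M$. By part 2, only $p$ can be $\alpha$-good in $[M,M^+)$. If the flag was not set, $p\ge M^+$ and no number there is $\alpha$-good. If the candidate failed, then $N(p)>n$ or $b(N(p))<N(p)-p$, so $p$ is not $\alpha$-good by part 3. Hence no $q<M^+$ is $\alpha$-good.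

*Termination and rejection.* $M$ strictly increases and the machine rejects once $N(M)>n$, so it halts. If it rejects at the start, then $n<r$ and no $q<r$ is $\alpha$-good; an $\alpha$-good $q$ satisfies $q<N(q)\le n<r$, so there is none. If it rejects in (a), then $N(M)>n$: either this was seen directly, or $M^+>n$ and $N(M)\ge M^+>n$ by (5). Then no $q<M$ is $\alpha$-good by the invariant, and none with $q\ge M$ because $N(q)\ge N(M)>n$.

**Step 6: time.** Since $\alpha$ and $r$ are constants, all positions in Stage$(M)$, including $p\le N(M)$ and $N(p)$, are $O(M)$. As in Section 7, SCALE, GRID and GROW cost $O(M)$, and BORDER, PUSH, PUSHN, PERIOD and the descent in (c) cost $O(M^2)$. The stages have $M\le n$, and $S$ has $r$ elements for each $t$, so $\sum_{M\in S,\,M\le n}M^2=O(n^2)$, and the total time is $O(n^2)$.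

**Step 7: complements and reversals.** The machine halts on all inputs, so interchanging accepting and rejecting halts recognizes the complement. Moving first to the other end of the tape and then running the machine with left and right interchanged recognizes the set of reversed strings, which asks for a suffix in place of a prefix. This proves Theorem 2(i). $\square$

## 9. Distinct exponents give distinct languages

Now to Theorem 2(ii). There are only countably many 2DPDA languages over $\Sigma$, because a 2DPDA has a finite description up to renaming its states and stack symbols. So it is enough to show that the languages $P_\alpha$, for real $\alpha>1$, are pairwise distinct, and likewise the $P_{\alpha^+}$.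

**Step 1: a separating string.** Let $1<\alpha<\beta$. Choose $q\ge1$ with $(\beta-\alpha)q>2$. The interval $(\alpha q,\beta q)$ has length above $2$, so it contains an integer $L$:
$$\alpha q<L<\beta q.$$
Let $0,1\in\Sigma$ be distinct symbols, and let $s$ be the prefix of length $L$ of the infinite word $(01^{q-1})^\omega$. Note that $L>\alpha q>q$. For instance, for $\alpha=2$ and $\beta=3$ we can take $q=3$ and $L=8$, which gives $s=01101101$.

**Step 2: $s$ is in $P_\alpha$ and in $P_{\alpha^+}$.** The string $s$ has period $q$ and length $L>\alpha q$.

**Step 3: $s$ is neither in $P_\beta$ nor in $P_{\beta^+}$.** *We show that each prefix of $s$ has length less than $\beta$ times any of its periods.* Let the prefix of length $\ell$ have a period $q'$.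

Suppose first that $q'<q$. If $\ell>q'$, then the period gives $s[1+q']=s[1]=0$. But $2\le1+q'\le q$, so $s[1+q']=1$, a contradiction. So $\ell\le q'$ and $\ell/q'\le1<\beta$.

Suppose now that $q'\ge q$. Then $\ell/q'\le L/q<\beta$.

In both cases $\ell<\beta q'$, so $s$ has no prefix $u$ with a period $q'$ and $|u|\ge\beta q'$, and therefore none with $|u|>\beta q'$.

**Step 4: counting.** By Steps 2 and 3, $P_\alpha\ne P_\beta$ and $P_{\alpha^+}\neq P_{\beta^+}$ whenever $1<\alpha<\beta$. So $\alpha\mapsto P_\alpha$ is injective on the reals above $1$, and so is $\alpha\mapsto P_{\alpha^+}$. As there are only countably many 2DPDA languages over $\Sigma$, only countably many $\alpha$ can give one, in either version. This proves Theorem 2(ii). $\blacksquare$
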